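# Group announcement logic with two or more agents has no finitary axiomatization

## 1. S5 models, announcements, and group announcements

Throughout, $A$ is a finite set of agents and $P$ is a countably infinite set of propositional variables, with a fixed effective enumeration. Formulas are coded by natural numbers.

**Definition (S5 model).** A model is $M=(S,\{\sim_a\}_{a\in A},V)$, where each $\sim_a$ is an equivalence relation on $S$ and $V$ assigns a set of states to each variable. A pointed model $M_s$ is a model with a state $s\in S$. For $Y\subseteq S$, $M|Y$ is the restriction of $M$ to $Y$.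

*Example 1.* Let $S=\{s,t\}$, let $p$ be true at $s$ only, let $s\sim_a t$, and let all other agents have the identity relation. At $s$, agent $b\neq a$ knows $p$ and agent $a$ does not.

**Definition (languages, announcements).** The language $\mathcal L_{\mathrm{GAL}}$ is
$$\varphi ::= p \mid \neg\varphi \mid (\varphi\wedge\varphi) \mid \Box_a\varphi \mid [\varphi]\varphi \mid [G]\varphi ,\qquad p\in P,\ a\in A,\ G\subseteq A .$$
$\mathcal L_{\mathrm{PAL}}$ is the fragment without the operators $[G]$, and $\mathcal L_{\mathrm{EL}}$ is the fragment built from $P,\neg,\wedge,\Box_d$ $(d\in A)$ only. We write $\Diamond_d=\neg\Box_d\neg$. Besides the Boolean clauses,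

* $M_s\models\Box_a\varphi$ iff $M_t\models\varphi$ for all $t\sim_a s$;
* $M_s\models[\psi]\varphi$ iff $M_s\models\psi$ implies $M^\psi_s\models\varphi$, where $M^\psi$ is the restriction of $M$ to the states where $\psi$ is true.

States in $M^\psi$ are said to *survive* the announcement of $\psi$.

*Example 2.* In Example 1, $M^p$ has the single state $s$, so $M_s\models\neg\Box_ap\wedge[p]\Box_ap$. At $t$ the formula $[p]\varphi$ is true for every $\varphi$, because $p$ is false at $t$.

**Definition (group announcement).** $M_s\models[G]\varphi$ iff $M_s\models[\psi_G]\varphi$ for every formula $\psi_G$ of the form $\bigwedge_{i\in G}\Box_i\psi_i$ with each $\psi_i\in\mathcal L_{\mathrm{PAL}}$. We write $[d]$ for $[\{d\}]$. So $M_s\models[d]\varphi$ iff $M_s\models[\Box_d\psi]\varphi$ for all $\psi\in\mathcal L_{\mathrm{PAL}}$.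

The truth set of $\Box_d\psi$ is a union of $d$-classes. Hence $[d]\varphi$ says: whenever we cut the model down to a *definable* union of $d$-classes that contains the current state, $\varphi$ holds afterwards.

*Example 3.* In Example 1, $M_s\not\models[b]\neg\Box_ap$, since announcing $\Box_bp$ leaves only $s$. But $M_s\models[a]\neg\Box_ap$, since an announcement $\Box_a\psi$ true at $s$ keeps the whole $a$-class $\{s,t\}$.

*Example 4 (definability matters).* Let $S=\{u,v\}$, all variables false, $u\sim_av$, and let $\sim_b$ be the identity. Swapping $u$ and $v$ is an automorphism, and automorphisms preserve truth. So every announcement $\Box_b\psi$ true at $u$ keeps $v$ as well, although $\{u\}$ is a $b$-class.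

**Definition (GAL).** GAL is the set of $\mathcal L_{\mathrm{GAL}}$-formulas true at every pointed model.

*Example 5.* $[G]\varphi\to[\psi_G]\varphi$ is in GAL for every $\psi_G$, by definition. By Example 3, $[b]\neg\Box_ap$ is not in GAL when $a\ne b$.

## 2. Necessity forms, proof systems, and the class $\Pi^1_1$

**Definition (necessity forms).** $\eta ::= \sharp \mid (\varphi\to\eta)\mid\Box_a\eta\mid[\varphi]\eta$ with $\varphi\in\mathcal L_{\mathrm{GAL}}$, $a\in A$. The placeholder $\sharp$ occurs exactly once, and $\eta(\chi)$ is the result of replacing $\sharp$ by $\chi$.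

*Example 6.* For $\eta=p\to\Box_a[q]\sharp$ we have $\eta([b]p)=p\to\Box_a[q][b]p$.

We quote one theorem about GAL.

**Fact 1 (quoted completeness theorem).** GAL is soundly and completely axiomatized by: all axioms of multi-agent epistemic logic S5 and the reduction axioms of public announcement logic, with their rules (modus ponens, necessitation for each $\Box_a$ and for each announcement $[\psi]$); the axiom $[G]\varphi\to[\psi_G]\varphi$ for every $\psi_G$ of the above form; and the infinitary rule: from $\{\eta([\psi_G]\varphi)\mid\psi_G\text{ of the above form}\}$ infer $\eta([G]\varphi)$, for every necessity form $\eta$.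

**Definition (effective finitary system).** A proof system is effective and finitary if its set of axioms is recursive, every rule has finitely many premises, and the set of rule instances (premises, conclusion) is recursive.

*Example 7.* Any system with finitely many axiom schemata and finitely many rule schemata, each with finitely many premises, qualifies; so does the usual system for multi-agent S5. The system of Fact 1 does not: for $G\neq\emptyset$ there are infinitely many formulas $\psi_G$, hence infinitely many premises.

**Definition ($\Sigma^1_1$, $\Pi^1_1$).** A set $C\subseteq\mathbb N$ is $\Sigma^1_1$ if $n\in C\Leftrightarrow\exists Z\subseteq\mathbb N\;R(n,Z)$ for some arithmetical $R$. It is $\Pi^1_1$ if its complement is $\Sigma^1_1$. It is $\Pi^1_1$-hard if every $\Pi^1_1$ set is many-one reducible to it, and $\Pi^1_1$-complete if it is also $\Pi^1_1$ itself; similarly for $\Sigma^1_1$.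

*Example 8.* "The recursive tree on $\mathbb N^{<\omega}$ with index $n$ has an infinite branch" is $\Sigma^1_1$: the branch, coded as a set, is the witness $Z$.

Textbook facts: there is a $\Pi^1_1$ set that is not $\Sigma^1_1$; both classes are closed under many-one reductions; the hyperarithmetical sets are those that are both $\Sigma^1_1$ and $\Pi^1_1$, and they include all arithmetical sets, hence all r.e. and co-r.e. sets. In particular a $\Pi^1_1$-hard set is not r.e.: otherwise every $\Pi^1_1$ set would be r.e., but the complement of the halting set is arithmetical and not r.e.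

We can now ask, as in "Coalition Announcement Logic" (https://rgalimullin.gitlab.io/ESSLLI23/calshort.pdf): *for a fixed finite $A$ with $|A|\ge2$, is there a sound and complete proof system for GAL that is effective and finitary?* Can the infinitary rule be traded for finitely many premises? The answer is no.

**Theorem A.** Let $2\le|A|<\infty$. The set GAL is $\Pi^1_1$-hard, hence not r.e. Consequently no sound and complete proof system for GAL has a recursive axiom set and a recursive set of finitary rule instances.

**Theorem B.**

1. For $2\le|A|<\infty$, GAL is $\Pi^1_1$-complete. In particular it is neither r.e., nor co-r.e., nor arithmetical, nor hyperarithmetical.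
2. $\Pi^1_1$-hardness already holds for validity of formulas in which only singleton groups occur in operators $[G]$, no $[G]$ occurs in the scope of another $[G]$ or inside an announced formula, and every explicitly announced formula is Boolean.
3. For finite $A$, GAL has an effective finitary axiomatization iff $|A|\le1$.

The second sentence of Theorem A follows from the first. If axioms and rule instances are recursive and rules have finitely many premises, then derivations are finite objects that can be checked effectively. So the set of theorems is r.e., even if derivations use an extended language, and by soundness and completeness GAL would be r.e.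

## 3. At most one agent: group announcements do nothing

We start with the simplest case. It needs a lemma that returns at the end of the main proof.

**Lemma 1 (generated submodels).** If $Y\subseteq S$ is closed under all $\sim_d$ $(d\in A)$, then for $s\in Y$ and all $\varphi\in\mathcal L_{\mathrm{GAL}}$: $M_s\models\varphi$ iff $(M|Y)_s\models\varphi$.

*Proof.* Structural induction on $\varphi$, for all $M,Y$ simultaneously, first for $\mathcal L_{\mathrm{PAL}}$ and then for $\mathcal L_{\mathrm{GAL}}$. Atoms and Booleans are immediate. For $\Box_d\varphi$, the $d$-class of $s$ is the same set in $M$ and in $M|Y$. For $[\psi]\varphi$: by the induction hypothesis for $\psi$, a state of $Y$ satisfies $\psi$ in $M$ iff it does in $M|Y$. So $(M|Y)^\psi$ is the restriction of $M^\psi$ to the states of $Y$ that survive, and this set is closed under all relations of $M^\psi$. Apply the induction hypothesis for $\varphi$ to $M^\psi$ and this set. For $[G]\varphi$: fix $\psi_G$. It lies in $\mathcal L_{\mathrm{PAL}}$, where the lemma is already proved, so the same reasoning, with the induction hypothesis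 for $\varphi$, shows $M_s\models[\psi_G]\varphi$ iff $(M|Y)_s\models[\psi_G]\varphi$. Quantify over $\psi_G$. ∎

**Proposition 2.** If $|A|\le1$, then $[G]\varphi\leftrightarrow\varphi$ is valid for all $G,\varphi$, GAL is recursive, and GAL has an effective finitary axiomatization.

*Proof.* For $G=\emptyset$, $\psi_G$ is the empty conjunction $\top$, and $M^\top=M$. Let $G=A=\{a\}$ and suppose $M_s\models\Box_a\psi$. The whole $a$-class $Y$ of $s$ survives, it is closed in $M$ and in $M^{\Box_a\psi}$, and both models restrict to the same model on $Y$. By Lemma 1 applied twice, $M^{\Box_a\psi}_s\models\varphi$ iff $M_s\models\varphi$. So $\varphi$ implies $[G]\varphi$; for the converse take $\psi=\top$.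

Replacing a subformula by one equivalent at every pointed model preserves truth everywhere. So deleting all $[G]$ from a formula, innermost ones first, yields an equivalent $\mathcal L_{\mathrm{PAL}}$-formula. Validity of $\mathcal L_{\mathrm{PAL}}$-formulas over S5 is decidable (cited). So GAL is recursive; take all validities as axioms and no rules. ∎

With two agents the argument breaks: announcing $\Box_a\psi$ can remove states that are $b$-related to $s$, as in Example 3 with the agents exchanged.

## 4. A fresh variable in place of infinitely many premises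

For $|A|\ge2$ a sensible first attempt treats $[a]$ like a universal quantifier and uses an eigenvariable: *from $\eta([\Box_ap]\varphi)$ infer $\eta([a]\varphi)$, where $p$ does not occur in $\eta$ or $\varphi$.* This rule has one premise.

One would argue for soundness as follows. If $\eta([a]\varphi)$ fails somewhere, some announcement $\Box_a\psi$ is responsible. Change the valuation of $p$ to the truth set of $\psi$; then $\eta([\Box_ap]\varphi)$ fails. This stops at one exact point: changing $V(p)$ may change the truth value of other parts of $\eta$ or $\varphi$. These may contain $[G]$, which quantifies over formulas *containing $p$*. After an explicit announcement, the set $V(p)$ need no longer be definable without $p$, so the new variable gives the agents new power. This really happens.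

*Example 9 (the rule is unsound).* Let $a\neq b$, let $o,e,p$ be variables, $\varphi=[o]\Diamond_be$ and
$$\eta=\big(o\wedge\Box_b\Box_ao\wedge[o][a]\Diamond_be\big)\to\sharp .$$

*$\eta([\Box_ap]\varphi)$ is valid.* Let $M_u$ satisfy the antecedent and $\Box_ap$. The $a$-class of $u$ lies in $o$, so $\Box_ap$ holds at $u$ in $M^o$. By $[o][a]\Diamond_be$ there is $u'\sim_bu$ with $e$ such that $\Box_ap$ holds at $u'$ in $M^o$. By $\Box_b\Box_ao$ the $a$-class of $u'$ in $M$ lies in $o$, so $M_{u'}\models\Box_ap$. So $u'$ survives $\Box_ap$ in $M$ and then $o$, and $\Diamond_be$ holds at $u$ afterwards.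

*$\eta([a]\varphi)$ is not valid.* Take states $u,v,u',v',w$ with $a$-classes $\{u,v\},\{u',v'\},\{w\}$, $b$-classes $\{u,u'\},\{v,v',w\}$, identity for other agents, $o$ true everywhere except at $w$, $e$ true at $v$ and $u'$ only. Clearly $u\models o\wedge\Box_b\Box_ao$. In $M^o$ the exchange $u\leftrightarrow v'$, $v\leftrightarrow u'$ is an automorphism: it preserves $o$ and $e$, exchanges the $a$-classes $\{u,v\}$ and $\{u',v'\}$, and exchanges the $b$-classes $\{u,u'\}$ and $\{v,v'\}$. So any $\Box_a\psi$ true at $u$ in $M^o$ is true at $v'$, hence at $u'$, which satisfies $e$. Thus $M_u\models[o][a]\Diamond_be$. But in $M$ the formula $\psi=\Diamond_a(e\wedge\Diamond_b\neg o)$ is true at $u,v$ (because of $v$) and false at $u',v',w$. Announcing $\Box_a\psi$ leaves $\{u,v\}$, then $o$ changes nothing, and $u$ has only itself as a $b$-mate. So $\Diamond_be$ fails, and $M_u\not\models[a][o]\Diamond_be$.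

This refutes one rule only. But notice what the example shows: agent $a$ can separate the two classes exactly when the $\neg o$-state is *connected* to them. Connection means a finite path, of any length. That is the lever of the proof.

## 5. Ordinary tilings are too weak; recurring tilings

To show that GAL is not r.e., we code a hard problem into satisfiability. A first choice is the ordinary tiling problem: given a finite set of tiles with horizontal and vertical matching relations, is there a matching tiling of $\mathbb N^2$? By König's lemma a tiling exists iff every $n\times n$ square can be tiled, so the solvable instances form a co-r.e. set. If $\Phi$ is satisfiable iff the instance is solvable, then the formulas $\neg\Phi$ in GAL correspond to the *unsolvable* instances, an r.e. set. This could give undecidability, but it is compatible with GAL being r.e. We need a problem that also says "somewhere in this row, after finitely many steps".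

**Fact 2 (Harel, *Effective transformations on infinite trees, with applications to high undecidability, dominoes, and fairness*, J. ACM 33 (1986) 224–248).** The recurring tiling problem is $\Sigma^1_1$-complete: given finite $T_0$, $H_0,V_0\subseteq T_0^2$ and $t^*\in T_0$, is there $\tau_0:\mathbb N^2\to T_0$ with $(\tau_0(i,j),\tau_0(i+1,j))\in H_0$ and $(\tau_0(i,j),\tau_0(i,j+1))\in V_0$ for all $i,j$, and $\tau_0(0,j)=t^*$ for infinitely many $j$? (The version with the first row is the mirror image; tiles with colored edges are a special case of relations $H_0,V_0$.)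

**Definition (RT).** Given finite $T$, $H,V\subseteq T^2$, $I,F\subseteq T$: is there $\tau:\mathbb N^2\to T$ respecting $H$ horizontally and $V$ vertically, with $\tau(0,j)\in I$ for all $j$, and such that every row $j$ contains some $i$ with $\tau(i,j)\in F$?

*Example 10.* Let $T=\{w,f\}$, $H=\{(w,w),(w,f),(f,f)\}$, $V=T^2$, $I=\{w\}$, $F=\{f\}$. Then $\tau(i,j)=f\Leftrightarrow i>j$ is a solution, and the first $F$-tile of row $j$ is arbitrarily far to the right. With $H=\{(w,w)\}$ the local constraints have the all-$w$ tiling, but RT has no solution.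

**Lemma 3.** RT is $\Sigma^1_1$-hard.

*Proof.* The task is to turn "infinitely often in column $0$" into "somewhere in each row". We send the information from column $0$ along antidiagonals. From $(T_0,H_0,V_0,t^*)$ put $T=T_0\times\{0,1\}^2$ and
$$((t,m,n),(t',m',n'))\in H\iff(t,t')\in H_0,\ m'=n;\qquad ((t,m,n),(t',m',n'))\in V\iff(t,t')\in V_0,\ m'=n;$$
$I=\{(t,m,n):m=1\Leftrightarrow t=t^*\}$, $F=\{(t,m,n):m=1\}$.

Let $\tau=(\tau_0,m,n)$ be a solution. Then $m(i+1,j)=n(i,j)=m(i,j+1)$, so $m(i,j)=m(0,i+j)$, which by $I$ is $1$ iff $\tau_0(0,i+j)=t^*$. Every row meets $F$, so for each $j$ there is $i$ with $\tau_0(0,i+j)=t^*$. Hence $t^*$ occurs infinitely often in column $0$, and $\tau_0$ respects $H_0,V_0$.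

Conversely, given a recurring tiling $\tau_0$, put $m(i,j)=1$ iff $\tau_0(0,i+j)=t^*$, and $n(i,j)=m(i+1,j)=m(i,j+1)$. The matching conditions and $I$ hold. For each $j$ some $j'\ge j$ has $\tau_0(0,j')=t^*$, so $m(j'-j,j)=1$ and row $j$ meets $F$. ∎

From now on fix $2\le|A|<\infty$. The main part of the proof is this.

**Theorem 4.** From an RT-instance one can compute a formula $\Phi$ that is satisfiable iff the instance is solvable.

Then $\neg\Phi\in$ GAL iff the instance is unsolvable, and GAL is $\Pi^1_1$-hard by Lemma 3.

## 6. Squares as $b$-classes, grid points as $a$-classes: the formula $\Phi$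

**Geometry.** Fix $a\neq b$ in $A$. Think of the unit squares of $\mathbb N^2$, each with four corners. A state will be a corner of a square. A $b$-class is a square: it joins the corners of one square. An $a$-class is a grid point: it joins the corners, of up to four squares, that sit at the same point. To walk right from a point: go to the bottom-left corner of a square ($a$-step), to the bottom-right corner of that square ($b$-step), and you are at the next point.

**What goes wrong and what repairs it.** Modal formulas cannot say that "the" right neighbor is unique. In an arbitrary model, two bottom-left corners in one $a$-class may lie in different squares leading to different points, and right-then-up need not meet up-then-right. The quantifier $[d]$ repairs this *up to modal type*. Suppose $u\sim_dv$ are corners of the same sort, $u$ has an $f$-neighbor satisfying $\sigma$, and the $f$-neighbors of $v$ of that sort lie in $d$-classes with no $\sigma$-state. Then agent $d$ can announce "my class contains $u$'s kind, or contains a $\sigma$-state". This keeps $u$, $v$ and $u$'s neighbor, and kills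 all those neighbors of $v$. So we *forbid* that any announcement by $d$ ever has such an asymmetric effect. This is the condition COH below. The conditions VX and HX use the same idea to close up the squares.

**Variables.** $s_1,s_2,s_3,s_4$ (bottom-left, bottom-right, top-left, top-right corner); $x,y$ (parities of the coordinates); $l$ (column $0$); $p_t$ for $t\in T$; $e$; $g,g_0$ (for a class of auxiliary states, seen from the root); $z$ (for a state marking an $F$-tile). Put
$$\kappa=s_1\vee s_2\vee s_3\vee s_4,\quad\rho=s_1\vee s_2,\quad Lab=\{x,y,l\}\cup\{p_t\}_{t\in T},\quad Q=\{s_1,\dots,s_4\}\cup Lab,$$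
$\delta_1=(0,0)$, $\delta_2=(1,0)$, $\delta_3=(0,1)$, $\delta_4=(1,1)$. Note $e\notin Q$. States satisfying $\kappa$ are called *corners*.

**$\Lambda$** (local conditions at a corner) is the conjunction of:

* (Λ1) exactly one $s_k$; exactly one $p_t$; $\neg z$.
* (Λ2) for $q\in Lab$: $q\to\Box_a(\kappa\to q)$ and $\neg q\to\Box_a(\kappa\to\neg q)$.
* (Λ3) for all $k$ and $q\in Lab$: $s_k\wedge q\to\Box_b(s_k\to q)$ and $s_k\wedge\neg q\to\Box_b(s_k\to\neg q)$.
* (Λ4) for $k\ne k'$: if $\delta_k,\delta_{k'}$ have equal first coordinate, then $(s_k\wedge x\to\Box_b(s_{k'}\to x))\wedge(s_k\wedge\neg x\to\Box_b(s_{k'}\to\neg x))$; otherwise $(s_k\wedge x\to\Box_b(s_{k'}\to\neg x))\wedge(s_k\wedge\neg x\to\Box_b(s_{k'}\to x))$. Likewise for $y$ and second coordinates.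
* (Λ5) for all $t$: $s_1\wedge p_t\to\Box_b(s_2\to\bigvee_{(t,t')\in H}p_{t'})$ and $s_1\wedge p_t\to\Box_b(s_3\to\bigvee_{(t,t')\in V}p_{t'})$.
* (Λ6) $s_1\wedge l\to\Box_b(s_3\to l)$; $l\to\Box_a\neg(s_2\vee s_4)$; $l\to\bigvee_{t\in I}p_t$.
* (Λ7) $\Diamond_as_1$; $s_1\to\Diamond_bs_2\wedge\Diamond_bs_3\wedge\Diamond_bs_4\wedge\Diamond_b(s_1\wedge\neg e)$.
* (Λ8) $\Box_a\neg g$; $p_t\to\Box_a\neg z$ for $t\notin F$; $\Box_d\neg z$ for $d\in A\setminus\{a\}$.
* (Λ9) for $c\in A\setminus\{a,b\}$: $\Box_c(\kappa\to\Box_a\neg g)$; and for $q\in Q$: $q\to\Box_c(\kappa\to q)$, $\neg q\to\Box_c(\kappa\to\neg q)$.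

**$\Gamma$** (symmetry of announcements) is the conjunction of:

* $\mathrm{COH}(d,f,k,k')$: $[d]\big(\Diamond_d(s_k\wedge\Diamond_fs_{k'})\to\Box_d(s_k\to\Diamond_fs_{k'})\big)$, for all $d\neq f$ in $A$ and $k\ne k'$;
* $\mathrm{VX}$: $[a]\big(\Diamond_a(s_1\wedge\Diamond_bs_3)\to\Box_a(s_2\to\Diamond_bs_4)\big)$;
* $\mathrm{HX}$: $[a]\big(\Diamond_a(s_1\wedge\Diamond_bs_2)\to\Box_a(s_3\to\Diamond_bs_4)\big)$.

VX says: the point above, reached from the square on the right of a point, survives only if it survives when reached from the square on the left. HX is the mirror statement.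

Let $\zeta=[a]\Diamond_b(s_1\wedge e)$. **$\Phi$** is the conjunction of:

* (Φ1) $g\wedge g_0\wedge\Diamond_bs_1\wedge\Box_a(\Diamond_bg_0\to g_0)\wedge\Box_a(g_0\to\Box_b(s_1\to l))$;
* (Φ2) $\Box_a\Box_b(\kappa\to\Lambda)$;
* (Φ3) $\Box_a\Box_b(\kappa\to[\kappa]\Gamma)$;
* (GLOB) $[a]\Box_a\Box_b\big(\kappa\to\bigwedge_{d\in A}\Box_d(\kappa\to\Diamond_bg)\big)$;
* (ORIG) $[a]\big(\Diamond_a(g_0\wedge\Diamond_bs_1)\to\Box_a(g_0\to\Diamond_bs_1)\big)$;
* (TEST) $\Box_a\Box_b\big(s_1\wedge\neg e\wedge l\to([\rho]\zeta\wedge[\rho\vee z]\neg\zeta)\big)$.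

The last four serve three further purposes. The language has no universal modality: from the root, $\Box_a\Box_b$ reaches only the corners next to the root's $a$-class. GLOB carries the conditions of (Φ2) and (Φ3) from there to all corners that matter (Section 8), and ORIG makes the origin unique up to type. TEST is the lever of Example 9. Announcing $\rho$ keeps only bottom corners, so only horizontal rows remain; announcing $\rho\vee z$ keeps the $F$-markers as well. The answer to $\zeta$ can change from true to false only if a $z$-state is connected to the current state, that is, by a *finite* path along the row. The model must make this possible. If a witness for $\Diamond_b(s_1\wedge e)$ lay in the current $a$-class, it would survive every announcement by $a$ that keeps the current state, and $\neg\zeta$ would be impossible. So the witness sits in a second $a$-class at the same grid point, and the model below has two layers.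

The map from instances to $\Phi$ is clearly computable.

## 7. From a tiling to a model of $\Phi$

Let $\tau$ solve the RT-instance. We define a model $N$; $\oplus$ is addition mod $2$.

* **States:** corners $\mathsf c(B,k,\lambda,\epsilon)$ for $B\in\mathbb N^2$ (the square), $k\in\{1,2,3,4\}$, $\lambda\in\{0,1\}$ (the layer), $\epsilon\in\{0,1\}$; states $\mathsf g(B,\beta)$ for $B\in\mathbb N^2$, $\beta\in\{0,1\}$; states $\mathsf z(R)$ for $R\in\mathbb N^2$ with $\tau(R)\in F$.
* **$\sim_a$:** the classes are $[R,\lambda]=\{\mathsf c(B,k,\lambda,\epsilon):B+\delta_k=R\}$ for $R\in\mathbb N^2$, with $\mathsf z(R)$ added to $[R,0]$ if $\tau(R)\in F$; and $\mathcal G$, the set of all $\mathsf g(B,\beta)$.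
* **$\sim_b$:** the classes are $\langle B,\beta\rangle=\{\mathsf c(B,k,\lambda,\epsilon):\lambda\oplus\epsilon=\beta\}\cup\{\mathsf g(B,\beta)\}$, and the singletons $\{\mathsf z(R)\}$.
* **$\sim_c$** is the identity for $c\ne a,b$.
* **Valuation:** $\mathsf c(B,k,\lambda,\epsilon)$ satisfies $s_k$; $e$ iff $\epsilon=1$; and with $(i,j)=B+\delta_k$: $p_{\tau(i,j)}$; $x$ iff $i$ is odd; $y$ iff $j$ is odd; $l$ iff $i=0$. All $\mathsf g(B,\beta)$ satisfy $g$; $\mathsf g(\mathbf 0,\beta)$ also satisfies $g_0$; $\mathsf z(R)$ satisfies only $z$. All other variables are false everywhere.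

The *position* of $\mathsf c(B,k,\lambda,\epsilon)$ is $B+\delta_k$; its labels (truth values of $Lab$) depend only on its position. For instance $[(0,0),\lambda]$ has the two corners $\mathsf c(\mathbf 0,1,\lambda,\epsilon)$, while $[(1,1),\lambda]$ has eight corners, two of each sort. Each $\langle B,\beta\rangle$ has eight corners.

Two counting facts carry all the verifications.

* (N1) $\langle B,\beta\rangle$ contains exactly one $s_k$-corner of layer $\lambda$, namely $\mathsf c(B,k,\lambda,\lambda\oplus\beta)$, and it lies in $[B+\delta_k,\lambda]$. So the $s_k$-corners of $\langle B,\beta\rangle$ are one in $[B+\delta_k,0]$ and one in $[B+\delta_k,1]$, whatever $\beta$ is.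
* (N2) If $R-\delta_k\in\mathbb N^2$, the $s_k$-corners of $[R,\lambda]$ are $\mathsf c(R-\delta_k,k,\lambda,\epsilon)$, $\epsilon=0,1$: one in $\langle R-\delta_k,0\rangle$ and one in $\langle R-\delta_k,1\rangle$, whatever $\lambda$ is. Otherwise $[R,\lambda]$ has no $s_k$-corner.

Let $r=\mathsf g(\mathbf 0,0)$.

**Proposition 5.** $N_r\models\Phi$.

*Proof.* **(Φ1).** $r$ satisfies $g,g_0$, and $\mathsf c(\mathbf 0,1,0,0)\sim_br$ satisfies $s_1$. The $a$-class of $r$ is $\mathcal G$. The only state in the $b$-class of $\mathsf g(B,\beta)$ that can satisfy $g_0$ is $\mathsf g(B,\beta)$ itself. The $g_0$-states are $\mathsf g(\mathbf 0,\beta)$; their $b$-related $s_1$-states have position $\mathbf 0$ and satisfy $l$.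

**(Φ2).** We show that $\Lambda$ holds at every corner.

* Λ1 is clear. Λ2: the corners of one $a$-class have the same position. Λ3: the $s_k$-corners in $\langle B,\beta\rangle$ all have position $B+\delta_k$.
* Λ4: an $s_k$- and an $s_{k'}$-corner of $\langle B,\beta\rangle$ have positions $B+\delta_k$, $B+\delta_{k'}$. These agree in the parity of a coordinate iff $\delta_k,\delta_{k'}$ agree in that coordinate.
* Λ5: the $s_1$-, $s_2$-, $s_3$-corners of $\langle B,\beta\rangle$ have positions $B$, $B+(1,0)$, $B+(0,1)$, and $\tau$ respects $H,V$.
* Λ6: if $B=(0,j)$, then $B+\delta_3=(0,j+1)$ has $l$. An $s_2$- or $s_4$-corner at position $(i,j)$ requires $i\ge1$. And $\tau(0,j)\in I$.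
* Λ7: $\mathsf c(R,1,\lambda,0)\in[R,\lambda]$. The class $\langle B,\beta\rangle$ contains $\mathsf c(B,k,\beta,0)$ for every $k$; for $k=1$ this is an $s_1\wedge\neg e$-state.
* Λ8: the classes $[R,\lambda]$ contain no $g$-state, and contain a $z$-state only if $\tau(R)\in F$. For $d\neq a$, $z$-states are $d$-related only to themselves.
* Λ9: $\sim_c$ is the identity, and $\Box_a\neg g$ holds at corners.

**(Φ3).** We work in $N^\kappa$, whose states are the corners. After an announcement $\Box_d\psi$ the surviving states form a union of $d$-classes of $N^\kappa$, so each $d$-class survives as a whole or not at all.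

* *COH, $d=a$, $f=b$.* Let $[R,\lambda]$ survive. Its $s_k$-states, if any, lie in squares $\langle B,\beta\rangle$ with $B=R-\delta_k$. By (N1) each of them has $b$-related $s_{k'}$-states, one in $[B+\delta_{k'},0]$ and one in $[B+\delta_{k'},1]$. So each retains an $s_{k'}$ $b$-neighbor iff one of these two classes survives. This is the same condition for all $s_k$-states of $[R,\lambda]$.
* *COH, $d=b$, $f=a$.* Let $\langle B,\beta\rangle$ survive. Its $s_k$-states are one in $[R,0]$ and one in $[R,1]$, $R=B+\delta_k$. By (N2) each has $a$-related $s_{k'}$-states iff $B'=R-\delta_{k'}\in\mathbb N^2$, and then one in $\langle B',0\rangle$ and one in $\langle B',1\rangle$. Again the survival condition is the same for both.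
* *COH, $d$ or $f\notin\{a,b\}$.* If $d\notin\{a,b\}$, the $d$-classes are singletons and the implication is trivial. If $f\notin\{a,b\}$, then $s_k\wedge\Diamond_fs_{k'}$ is false since $k\ne k'$.
* *VX.* At $[R,\lambda]$: the $s_1$-states lie in squares $\langle R,\beta\rangle$, and each of their $b$-related $s_3$-states lies in $[R+(0,1),0]$ or $[R+(0,1),1]$. The $s_2$-states of $[R,\lambda]$ lie in squares $\langle R-(1,0),\beta\rangle$, and each has a $b$-related $s_4$-state in each of $[R-(1,0)+(1,1),\lambda']=[R+(0,1),\lambda']$, $\lambda'=0,1$. So if the premise holds, one of $[R+(0,1),0]$, $[R+(0,1),1]$ survives, and the conclusion holds.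
* *HX.* At $[R,\lambda]$: the $s_2$-states $b$-related to an $s_1$-state of $[R,\lambda]$ lie in $[R+(1,0),0]$ or $[R+(1,0),1]$. The $s_3$-states of $[R,\lambda]$ lie in squares $\langle R-(0,1),\beta\rangle$, and each has a $b$-related $s_4$-state in each of $[R-(0,1)+(1,1),\lambda']=[R+(1,0),\lambda']$. Conclude as for VX.

**(GLOB).** Any announcement $\Box_a\psi$ true at $r$ keeps all of $\mathcal G$, and every corner $\mathsf c(B,k,\lambda,\epsilon)$ is $b$-related to $\mathsf g(B,\lambda\oplus\epsilon)\in\mathcal G$.

**(ORIG).** The $g_0$-states are $\mathsf g(\mathbf 0,0)$ and $\mathsf g(\mathbf 0,1)$. By (N1) each of $\langle\mathbf 0,0\rangle,\langle\mathbf 0,1\rangle$ contains exactly one $s_1$-state in $[\mathbf 0,0]$ and one in $[\mathbf 0,1]$, so the survival conditions agree.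

**(TEST).** A corner with $s_1\wedge\neg e\wedge l$ is $u=\mathsf c(B,1,\lambda,0)$ with $B=(0,j)$.

*$N^\rho_u\models\zeta$.* Swapping layers, $\mathsf c(B',k,\lambda',\epsilon)\mapsto\mathsf c(B',k,1-\lambda',\epsilon)$, is an automorphism of $N^\rho$: it preserves the valuation, maps $[R,\lambda']\cap N^\rho$ to $[R,1-\lambda']\cap N^\rho$ and $\langle B',\beta\rangle\cap N^\rho$ to $\langle B',1-\beta\rangle\cap N^\rho$, and the other relations are the identity. So in $N^\rho$ the classes $[B,0]$ and $[B,1]$ satisfy the same formulas $\Box_a\psi$. Hence whenever $u$ survives an announcement $\Box_a\psi$, so does $\mathsf c(B,1,1-\lambda,1)$. It satisfies $s_1\wedge e$ and is $b$-related to $u$, since $(1-\lambda)\oplus1=\lambda=\lambda\oplus0$.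

*$N^{\rho\vee z}_u\models\neg\zeta$.* Let
$$\pi_0=\Diamond_az,\qquad\pi_{i+1}=\Diamond_a\big(s_1\wedge\neg e\wedge\Diamond_b(s_2\wedge\neg e\wedge\pi_i)\big).$$
The only $s_1\wedge\neg e$-state in $[R,\lambda']$ is $\mathsf c(R,1,\lambda',0)$; its only $b$-mate with $s_2\wedge\neg e$ is $\mathsf c(R,2,\lambda',0)\in[R+(1,0),\lambda']$. So, by induction on $i$, in $N^{\rho\vee z}$ the formula $\pi_i$ holds throughout $[R,\lambda']$ if $\lambda'=0$ and $\tau(R+(i,0))\in F$, and nowhere in $[R,\lambda']$ otherwise. Choose $i$ with $\tau(i,j)\in F$. Announcing $\Box_a\pi_i$ if $\lambda=0$, or $\Box_a\neg\pi_i$ if $\lambda=1$, keeps $u$ and removes $[B,1-\lambda]$. This removes $\mathsf c(B,1,1-\lambda,1)$, the only $b$-mate of $u$ satisfying $s_1\wedge e$. ∎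

## 8. Spreading $\Lambda$ and $\Gamma$ over the corners

For the rest of the proof of Theorem 4 let $M_r\models\Phi$ be arbitrary, and let $\mathcal G$ be the $a$-class of $r$. We must produce a tiling. The purpose of this section is a set $W$ of corners, closed under steps between corners, on which $\Lambda$ and $\Gamma$ are available. Put
$$X=\{\chi\in\mathcal L_{\mathrm{PAL}}:M_r\models\Box_a\Box_b(\kappa\to\chi)\},\qquad W=\{u:M_u\models\kappa\text{ and }M_u\models\chi\text{ for all }\chi\in X\}.$$

So $X$ is what all corners next to $\mathcal G$ have in common, and $W$ is the set of corners that have it too. We do *not* claim that every corner in $W$ is next to $\mathcal G$. GLOB gives next to it only *some* $g$-state, possibly outside $\mathcal G$. The trick is that agent $a$ may first announce away all $g$-states that do not behave like those of $\mathcal G$.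

**Lemma 6.** (i) If $h\in\mathcal G$, $u\sim_bh$, $u\models\kappa$, then $u\in W$. (ii) If $\chi\in X$ and $d\in A$, then $\Box_d(\kappa\to\chi)\in X$. Hence if $u\in W$, $u\sim_du'$, $u'\models\kappa$, then $u'\in W$. (iii) Every $u\in W$ satisfies $\Lambda$ and $[\kappa]\Gamma$.

*Proof.* (i) holds by the definition of $X$.

(ii) Let $h\in\mathcal G$, $u\sim_bh$, $u\models\kappa$, $u'\sim_du$, $u'\models\kappa$. We must show $u'\models\chi$. Let
$$\theta=\Diamond_ag\to\Box_a\Box_b(\kappa\to\chi)\in\mathcal L_{\mathrm{PAL}},$$
and announce $\Box_a\theta$. *$\mathcal G$ survives:* all its states satisfy $\Box_a\Box_b(\kappa\to\chi)$ because $\chi\in X$, hence $\theta$. *$u$ survives:* by (Φ2), $\Lambda$ holds at $u$, so $u\models\Box_a\neg g$ by (Λ8), and $\theta$ holds vacuously on its $a$-class. *$u'$ survives:* it suffices that $u'\models\Box_a\neg g$. If $d=a$, $u'$ has the same $a$-class as $u$. If $d=b$, $u'$ is a corner $b$-related to $h$, so $\Lambda$ holds there. Otherwise use (Λ9) at $u$. Now apply (GLOB) at $r$ to this announcement, along $r\sim_ah\sim_bu\sim_du'$ in $M^{\Box_a\theta}$: some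 surviving $h'\sim_bu'$ satisfies $g$. Since $M_{h'}\models\Box_a\theta\wedge g$, we get $M_{h'}\models\Box_a\Box_b(\kappa\to\chi)$, and $h'\sim_ah'\sim_bu'$ gives $M_{u'}\models\chi$.

For the second sentence: for each $\chi\in X$, $u$ satisfies $\Box_d(\kappa\to\chi)\in X$, so $u'\models\chi$.

(iii) $\Lambda\in X$ by (Φ2). Each conjunct of $\Gamma$ has the form $[d]\Theta$ with $\Theta\in\mathcal L_{\mathrm{EL}}$. It is not in $\mathcal L_{\mathrm{PAL}}$, but its instances are: by (Φ3), $[\kappa][\Box_d\psi]\Theta\in X$ for every $\psi\in\mathcal L_{\mathrm{PAL}}$. So for $u\in W$, $M^\kappa_u\models[\Box_d\psi]\Theta$ for all $\psi$, that is, $M_u\models[\kappa][d]\Theta$. ∎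

By (ii), $W$ is closed under all $\sim_d$ in $M^\kappa$.

## 9. Equal corner sort in one class implies equal type

This section makes neighbors unique up to modal type. For $u\in W$ let $\mathrm{type}(u)$ be the set of $\mathcal L_{\mathrm{EL}}$-formulas over the variables $Q$ true at $M^\kappa_u$. Types are complete: for each such $\psi$ exactly one of $\psi,\neg\psi$ belongs, so $\mathrm{type}(u)\subseteq\mathrm{type}(v)$ implies equality. Write $u\equiv_nv$ if the types agree on formulas of modal depth $\le n$. As $Q$ and $A$ are finite, there are only finitely many formulas over $Q$ of depth $\le n$ up to equivalence. So each $w\in W$ has a characteristic formula $\sigma$ of depth $\le n$ over $Q$ (the conjunction of representatives true at $w$), with $M^\kappa_v\models\sigma$ iff $v\equiv_nw$, for $v\in W$. The *kind* of $u$ is the set of $Q$-variables true at $u$. By (Λ1) each $u\in W$ satisfies exactly one $s_k$; we write $u\in s_k$.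

*Example 11.* In the model $N$, two $s_k$-corners of $[R,\lambda]$ differ in $e$. They have the same kind, because $e\notin Q$, and the swap $\epsilon\mapsto1-\epsilon$ (which maps $\langle B,\beta\rangle$ to $\langle B,1-\beta\rangle$ and fixes each $[R,\lambda]$) is an automorphism of $N^\kappa$ up to $e$. So they have the same type.

**Lemma 7.** For states of $W$:

* (K1) If $u\sim_dv$ and $u,v\in s_k$, then $\mathrm{kind}(u)=\mathrm{kind}(v)$. Moreover, for $c\ne a,b$, $u\sim_cv$ always implies equal kinds.
* (K2) If $u\in s_k$, $w\in s_{k'}$, $k\ne k'$, $u\sim_fw$, $d\ne f$, then no $u'\in W$ with $u'\sim_dw$ has the kind of $u$.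

*Proof.* (K1) is (Λ2), (Λ3), (Λ9) for $d=a$, $d=b$, $d\neq a,b$ respectively, and (Λ9) for the second part.

(K2) Since $u$ and $w$ have different kinds, $f\in\{a,b\}$ by (K1). If $d\notin\{a,b\}$, the states of $W$ in the $d$-class of $w$ all have $\mathrm{kind}(w)\neq\mathrm{kind}(u)$. If $f=b$, $d=a$: since $\delta_k\ne\delta_{k'}$, $u$ and $w$ differ in parity $(x,y)$ by (Λ4), and parity is constant on the corners of the $a$-class of $w$ by (Λ2). If $f=a$, $d=b$: $u$ and $w$ have equal parity by (Λ2), while any $u'\in s_k$ with $u'\sim_bw$ has parity different from that of $w$ by (Λ4); and a $u'$ of the kind of $u$ would be in $s_k$. ∎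

**Lemma 8.** If $u,v\in W$, $u\sim_dv$, and both are in $s_k$, then $\mathrm{type}(u)=\mathrm{type}(v)$.

*Proof.* We show $u\equiv_nv$ by induction on $n$, for all such $u,v,d,k$. The case $n=0$ is (K1).

For $n+1$ it suffices, by symmetry and by (K1) for atoms, that for every $f\in A$ and every $w\sim_fu$ in $M^\kappa$ there is $w'\sim_fv$ in $M^\kappa$ with $w\equiv_nw'$. If $f=d$, take $w'=w$. Let $f\ne d$ and $w\in s_{k'}$; note $w\in W$.

*Case $k'=k$.* By the induction hypothesis $w\equiv_nu$ (via $\sim_f$) and $u\equiv_nv$ (via $\sim_d$). Take $w'=v$.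

*Case $k'\ne k$.* Let $\sigma$ be the depth-$n$ characteristic formula of $w$ and $\kappa_u$ the conjunction of the $Q$-literals true at $u$. In $M^\kappa$ announce
$$\Box_d(\Diamond_d\kappa_u\vee\Diamond_d\sigma),$$
which is equivalent to $\Diamond_d\kappa_u\vee\Diamond_d\sigma$ since $\sim_d$ is an equivalence. The $d$-class of $u$, which contains $v$, survives by the first disjunct, and $w$ survives by the second. So after the announcement $u\models s_k\wedge\Diamond_fs_{k'}$. By $\mathrm{COH}(d,f,k,k')$ at $u$, available by Lemma 6(iii), $v\models\Diamond_fs_{k'}$. So there is a surviving $w'\sim_fv$ with $w'\in s_{k'}$, and $w'\in W$.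

Why did $w'$ survive? By (K2) applied to $v,w'$, no state in the $d$-class of $w'$ in $M^\kappa$ has $\mathrm{kind}(v)=\mathrm{kind}(u)$. So $w'\not\models\Diamond_d\kappa_u$, and hence $w'\models\Diamond_d\sigma$ in $M^\kappa$. Pick $w''\sim_dw'$ with $w''\models\sigma$. Then $w''\in W$ and $w''\equiv_nw$, so $w''\in s_{k'}$. The induction hypothesis, for $w',w''$ and $\sim_d$, gives $w'\equiv_nw''\equiv_nw$. ∎

## 10. Commuting maps on types, and the tiling

**Maps on types.** For $u\in W$ let $\alpha_k(\mathrm{type}(u))$ be the type of any $s_k$-state $a$-related to $u$, if one exists, and $\beta_k(\mathrm{type}(u))$ the type of any $s_k$-state $b$-related to $u$, if one exists. (Such states are corners, hence in $W$.)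

These are well-defined partial functions *on types*. Within one class this is Lemma 8. Across classes: let $\mathrm{type}(u)=\mathrm{type}(u')$, $v\sim_au$, $v'\sim_au'$, $v,v'\in s_k$, and $\psi\in\mathrm{type}(v)$. Then $\Diamond_a(s_k\wedge\psi)\in\mathrm{type}(u)=\mathrm{type}(u')$, so some $s_k$-state $a$-related to $u'$ satisfies $\psi$ in $M^\kappa$, hence so does $v'$ by Lemma 8. By completeness $\mathrm{type}(v)=\mathrm{type}(v')$. Existence depends only on whether $\Diamond_as_k\in\mathrm{type}(u)$. The same argument works for $b$.

By (Λ7), $\alpha_1$ is total, and on types of $s_1$-states of $W$ the maps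
$$\mathsf E=\alpha_1\beta_2,\qquad\mathsf U=\alpha_1\beta_3$$
are total, with values that are types of $s_1$-states of $W$; also $\beta_4$ is defined there. They are "one step right" and "one step up".

**Lemma 9.** $\mathsf E\mathsf U=\mathsf U\mathsf E$ on types of $s_1$-states of $W$.

*Proof.* Both composites should equal $\alpha_1\beta_4$, the move to the opposite corner of the square. For this we show:

* (V) if $v\in W$, $v\in s_2$, then $\alpha_1\beta_3\alpha_1(\mathrm{type}\,v)=\alpha_1\beta_4(\mathrm{type}\,v)$ whenever $\beta_4(\mathrm{type}\,v)$ is defined;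
* (H) if $w\in W$, $w\in s_3$, then $\alpha_1\beta_2\alpha_1(\mathrm{type}\,w)=\alpha_1\beta_4(\mathrm{type}\,w)$ whenever $\beta_4(\mathrm{type}\,w)$ is defined.

*Proof of (V).* Let $u\sim_av$, $u\in s_1$, and $w\sim_bu$, $w\in s_3$ (Λ7), and let $\psi\in\alpha_1(\mathrm{type}\,w)$. Let $\pi$ be the conjunction of the $x,y$-literals true at $v$. In $M^\kappa$ announce $\Box_a(\Diamond_a\pi\vee\Diamond_a(s_1\wedge\psi))$. The $a$-class of $v$, containing $u$, survives by the first disjunct, and that of $w$ by the second. So the premise of VX holds at $v$, and there is a surviving $\hat w\sim_bv$ with $\hat w\in s_4$. The $y$-parity of $\hat w$ differs from that of $v$ (Λ4, as $\delta_2,\delta_4$ differ in the second coordinate) and is constant on its $a$-class in $M^\kappa$ (Λ2). So $\hat w\not\models\Diamond_a\pi$ there, and $\hat w\models\Diamond_a(s_1\wedge\psi)$; by Lemma 8, $\psi\in\alpha_1(\mathrm{type}\,\hat w)$. As $\mathrm{type}\,\hat w=\beta_4(\mathrm{type}\,v)$, we have $\psi\in\alpha_1\beta_4(\mathrm{type}\,v)$. So $\alpha_1(\mathrm{type}\,w)\subseteq\alpha_1\beta_4(\mathrm{type}\,v)$, and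 equality follows by completeness. Finally $\alpha_1(\mathrm{type}\,w)=\alpha_1\beta_3\alpha_1(\mathrm{type}\,v)$.

*Proof of (H).* Let $u\sim_aw$, $u\in s_1$, and $v\sim_bu$, $v\in s_2$ (Λ7), and let $\psi\in\alpha_1(\mathrm{type}\,v)$. Let $\pi$ be the conjunction of the $x,y$-literals true at $w$. In $M^\kappa$ announce $\Box_a(\Diamond_a\pi\vee\Diamond_a(s_1\wedge\psi))$. The $a$-classes of $w$ (containing $u$) and of $v$ survive, so by HX at $w$ there is a surviving $\hat w\sim_bw$ with $\hat w\in s_4$. The $x$-parity of $\hat w$ differs from that of $w$ (Λ4, as $\delta_3,\delta_4$ differ in the first coordinate) and is constant on its $a$-class in $M^\kappa$. So $\hat w\models\Diamond_a(s_1\wedge\psi)$ and $\psi\in\alpha_1(\mathrm{type}\,\hat w)=\alpha_1\beta_4(\mathrm{type}\,w)$. Thus $\alpha_1\beta_2\alpha_1(\mathrm{type}\,w)=\alpha_1(\mathrm{type}\,v)\subseteq\alpha_1\beta_4(\mathrm{type}\,w)$, and equality follows by completeness.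

*Conclusion.* Let $t$ be the type of an $s_1$-state of $W$, and put $v=\beta_2t$, $w=\beta_3t$ (types). Since $b$-related states have the same $b$-mates, $\beta_4v=\beta_4w=\beta_4t$. Hence $\mathsf U\mathsf Et=\alpha_1\beta_3\alpha_1v=\alpha_1\beta_4t$ by (V), and $\mathsf E\mathsf Ut=\alpha_1\beta_2\alpha_1w=\alpha_1\beta_4t$ by (H). ∎

**Reading off the tiling.** By (Φ1) choose $u_{00}\sim_br$ in $s_1$; then $u_{00}\in W$. Let
$$t_{00}=\mathrm{type}(u_{00}),\qquad t_{ij}=\mathsf U^j\mathsf E^it_{00}.$$
By Lemma 9, $\mathsf Et_{ij}=t_{i+1,j}$ and $\mathsf Ut_{ij}=t_{i,j+1}$. Let $\tau(i,j)$ be the unique $t$ with $p_t\in t_{ij}$ (Λ1).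

* *$\tau$ respects $H$ and $V$:* (Λ5) controls the tile at the $s_2$- and $s_3$-corners of the square, and by (Λ2) the tile does not change in the following $a$-step.
* *Column $0$:* by (Φ1), $l\in t_{00}$. If $l\in t_{0j}$, then $l\in\beta_3t_{0j}$ by (Λ6) and $l\in t_{0,j+1}$ by (Λ2). So $l\in t_{0j}$ for all $j$, and $\tau(0,j)\in I$ by (Λ6).

It remains to show that every row contains an $F$-tile.

## 11. Every row reaches $F$ in finitely many steps

**Step 1: all origins have type $t_{00}$.** *Purpose: (TEST) speaks only about corners next to $\mathcal G$, so we must recognize the types $t_{0j}$ there. We begin with $j=0$.* We claim: for $\psi\in t_{00}$, the formula $\chi_\psi=(s_1\wedge\Diamond_bg_0)\to[\kappa]\psi$ is in $X$.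

In $M$ announce $\Box_a(\Diamond_ag\vee\Diamond_a(s_1\wedge[\kappa]\psi))$. $\mathcal G$ survives because $r\models g$, and $u_{00}$ survives because it satisfies $s_1\wedge[\kappa]\psi$. So the premise of (ORIG) holds, witnessed by $r$ and $u_{00}$. Hence every $h\in\mathcal G$ with $h\models g_0$ has a surviving $u\sim_bh$ with $u\in s_1$, and $u\in W$ by Lemma 6(i). By (Λ8), $u\models\Box_a\neg g$, so some $u_1\sim_au$ satisfies $s_1\wedge[\kappa]\psi$ in $M$; and $u_1\in W$. By Lemma 8, $\psi\in\mathrm{type}(u)$, and again by Lemma 8, $\psi$ is in the type of every $s_1$-state $b$-related to $h$. So $M_r\models\Box_a(g_0\to\Box_b(s_1\to[\kappa]\psi))$.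

Now let $h\in\mathcal G$, $u\sim_bh$, $u\models s_1\wedge\Diamond_bg_0$. Then $h\models\Diamond_bg_0$, so $h\models g_0$ by (Φ1), so $u\models[\kappa]\psi$. Thus $\chi_\psi\in X$.

**Step 2: row markers.** *Purpose: find, next to $\mathcal G$, a corner of type $t_{0j}$ for each $j$.* Let
$$D_0=s_1\wedge\Diamond_bg_0,\qquad D_{j+1}=s_1\wedge\Diamond_a(s_3\wedge\Diamond_bD_j).$$

(a) *If $u\in W$ and $M_u\models D_j$, then $\mathrm{type}(u)=t_{0j}$.* For $j=0$: all $\chi_\psi$, $\psi\in t_{00}$, hold at $u$, so $t_{00}\subseteq\mathrm{type}(u)$, and types are complete. For $j+1$: there are $w\sim_au$ in $s_3$ and $v\sim_bw$ with $v\models D_j$; $w,v\in W$ by Lemma 6. By induction $\mathrm{type}(v)=t_{0j}$, so $\mathrm{type}(w)=\beta_3t_{0j}$ and $\mathrm{type}(u)=\alpha_1\beta_3t_{0j}=t_{0,j+1}$.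

(b) *For every $j$ there are $h\in\mathcal G$ and $u\sim_bh$ with $M_u\models D_j$.* For $j=0$ take $r,u_{00}$. Given such $u$ for $j$ (so $u\in W$), take $w\sim_bu$ in $s_3$ and $u'\sim_aw$ in $s_1$ (Λ7). Then $u'\in W$ and $u'\models D_{j+1}$. If no corner $b$-related to a member of $\mathcal G$ satisfied $D_{j+1}$, then $\neg D_{j+1}\in X$, contradicting $u'\in W$.

**Step 3: a finite path to a $z$-state.** *Purpose: use (TEST).* Fix $j$, and $h,u$ as in (b). By (Λ7) choose $u^*\sim_bu$ with $u^*\models s_1\wedge\neg e$. Then $u^*\sim_bh$, $u^*\in W$, and $\mathrm{type}(u^*)=\mathrm{type}(u)=t_{0j}\ni l$, by Lemma 8 and (a). By (TEST),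
$$M^\rho_{u^*}\models\zeta,\qquad M^{\rho\vee z}_{u^*}\models\neg\zeta.$$
Let $Y$ be the set of states reachable from $u^*$ in $M^{\rho\vee z}$ by finitely many steps of relations $\sim_d$. If all states of $Y$ satisfied $\rho$, then $Y$ would be closed under all $\sim_d$ both in $M^{\rho\vee z}$ and in its submodel $M^\rho$, and $M^{\rho\vee z}|Y=M^\rho|Y$. Lemma 1, applied to $\zeta$ twice, would give a contradiction. So $Y$ contains a state without $\rho$, hence with $z$. Cutting a path to it at its first state without $\rho$, we get a finite path $u^*=u_0,u_1,\dots,u_m,u_{m+1}$ in $M^{\rho\vee z}$ with $u_0,\dots,u_m\models\rho$ and $u_{m+1}\models z$. By Lemma 6(ii), $u_0,\dots,u_m\in W$.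

**Step 4: the path stays in row $j$.** *Purpose: locate $u_m$ in the grid.* Claim: for $i\le m$, $\alpha_1(\mathrm{type}(u_i))=t_{\xi j}$ for some $\xi\ge0$.

For $i=0$ take $\xi=0$. Suppose the claim holds for $u_i$ with $\xi$, and $u_i\sim_du_{i+1}$, $i+1\le m$. All these states are in $s_1$ or $s_2$.

* *$d=a$:* $\alpha_1$ is unchanged.
* *$d\ne a,b$:* the kinds are equal by (K1), so $\mathrm{type}(u_{i+1})=\mathrm{type}(u_i)$ by Lemma 8.
* *$d=b$, both in $s_1$ or both in $s_2$:* the types are equal by Lemma 8.
* *$d=b$, $u_i\in s_1$, $u_{i+1}\in s_2$:* $\mathrm{type}(u_i)=t_{\xi j}$, and $\alpha_1(\mathrm{type}(u_{i+1}))=\alpha_1\beta_2t_{\xi j}=t_{\xi+1,j}$.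
* *$d=b$, $u_i\in s_2$, $u_{i+1}\in s_1$:* If $\xi=0$, the $a$-class of $u_i$ contains an $s_1$-state of type $t_{0j}\ni l$, contradicting $l\to\Box_a\neg(s_2\vee s_4)$ from (Λ6). So $\xi\ge1$ and $t_{\xi j}=\mathsf Et_{\xi-1,j}=\alpha_1v_0$ with $v_0=\beta_2t_{\xi-1,j}$. Here $v_0$ is the type of an $s_2$-state that is $a$-related to an $s_1$-state of type $t_{\xi j}$, so $\alpha_2t_{\xi j}=v_0$. Since $u_i\in s_2$ is $a$-related to an $s_1$-state of type $t_{\xi j}$, $\mathrm{type}(u_i)=\alpha_2t_{\xi j}=v_0$. Finally $v_0$ is realized $b$-related to an $s_1$-state of type $t_{\xi-1,j}$, so $\mathrm{type}(u_{i+1})=\beta_1v_0=t_{\xi-1,j}$, which is also its $\alpha_1$-value.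

**Step 5: the end of the path is at an $F$-tile.** Since $u_m\in W$ satisfies (Λ8) and $u_{m+1}\models z$, the last step is an $a$-step, and the tile $t$ with $u_m\models p_t$ is in $F$. By (Λ2), $t$ is the tile of the $s_1$-states in the $a$-class of $u_m$, that is, $t=\tau(\xi,j)$ where $\alpha_1(\mathrm{type}(u_m))=t_{\xi j}$. So $\tau(\xi,j)\in F$.

As $j$ was arbitrary, $\tau$ solves RT. With Proposition 5 this proves Theorem 4, and with Lemma 3 it proves that GAL is $\Pi^1_1$-hard. By the remarks in Section 2, **Theorem A** follows. ∎

## 12. The upper bound, the fragment, and the number of agents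

**Proof of Theorem B1.** Hardness is Theorem A. For the upper bound, Fact 1 says that GAL is the least set of formulas that contains the (recursive set of) axioms and is closed under the stated rules. So
$$\varphi\in\mathrm{GAL}\iff\forall Z\subseteq\mathbb N\,\big(Z\text{ contains the axioms and is closed under the rules}\ \to\ \varphi\in Z\big).$$
The condition on $Z$ is arithmetical in $Z$. For the infinitary rule it reads: for all $\eta,G,\varphi$, if $\eta([\psi_G]\varphi)\in Z$ for all $\psi_G$, then $\eta([G]\varphi)\in Z$. So GAL is $\Pi^1_1$, hence $\Pi^1_1$-complete. If a $\Pi^1_1$-complete set were $\Sigma^1_1$, every $\Pi^1_1$ set would be. So GAL is not $\Sigma^1_1$, hence not hyperarithmetical, and in particular not arithmetical, not r.e. and not co-r.e.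

**Proof of Theorem B2.** Inspect $\Phi$. The operators $[G]$ occur in COH, VX, HX, GLOB, ORIG and $\zeta$, always for singletons, and always in front of an $\mathcal L_{\mathrm{EL}}$-formula, so they are never nested. The only explicit announcements are of $\kappa$, $\rho$ and $\rho\vee z$, which are Boolean and contain no $[G]$. The same holds for $\neg\Phi$, and the reduction sends an instance to $\neg\Phi$.

**Proof of Theorem B3.** For $|A|\ge2$ there is no effective finitary axiomatization by Theorem A. For $|A|\le1$ there is one by Proposition 2. ∎
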